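\title{Regular extensions and injective envelopes of free group algebras}

\begin{abstract}
A unital $C^*$-algebra $A$ sits in a chain $A\subset\bar A\subset\tilde A\subset I(A)$ formed by its regular monotone completion, its maximal regular extension and its injective envelope. We show that the inclusions $\bar A\subset\tilde A$ and $\tilde A\subset I(A)$ can both be proper. For the free group factor $M=L(\mathbb F_\infty)$ one has $M=\bar M\subsetneq\tilde M\subsetneq I(M)$, and $\tilde M$ contains a non-unitary isometry although $M$ is finite. The inclusion $\tilde A\subset I(A)$ is proper for every $C^*$-algebra $A$ between $C^*_r(\Gamma*\mathbb F_\infty)$ and $L(\Gamma*\mathbb F_\infty)$, where $\Gamma$ is any countable group.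
\end{abstract}

\section{Three completions of a $C^*$-algebra}\label{sec:intro}

Throughout, $C^*$-algebras are unital and a $C^*$-subalgebra contains the unit of the ambient algebra. The self-adjoint part $B_{sa}$ of a $C^*$-algebra $B$ is ordered by its positive cone. If $A\subset B$, the order of $A_{sa}$ is the restriction of the order of $B_{sa}$, but a supremum in $A_{sa}$ need not be a supremum in $B_{sa}$, so we always say where a supremum is taken. The algebra $B$ is \emph{monotone complete} if every bounded increasing net in $B_{sa}$ has a supremum in $B_{sa}$. Von Neumann algebras are monotone complete.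

Let $A$ be a $C^*$-algebra. We compare three ways of completing it.

\emph{The injective envelope.} A $C^*$-algebra $I$ is \emph{injective} if every completely positive map from a $C^*$-subalgebra $E$ of a $C^*$-algebra $F$ into $I$ extends to a completely positive map $F\to I$. The injective envelope $I(A)$ is the minimal injective $C^*$-algebra containing $A$ as a $C^*$-subalgebra. Equivalently, it is the injective $C^*$-algebra containing $A$ which is \emph{rigid}: the identity is the only completely positive map $I(A)\to I(A)$ fixing $A$ elementwise. The algebra $I(A)$ is monotone complete.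

\emph{The regular monotone completion.} A real subspace $V\subset I(A)_{sa}$ is \emph{monotone closed} if it contains the supremum in $I(A)_{sa}$ of every bounded increasing net in $V$, and a $C^*$-subalgebra of $I(A)$ is monotone closed if its self-adjoint part is. It is known that the smallest monotone closed subspace containing $A_{sa}$ is the self-adjoint part of a unique $C^*$-subalgebra $\bar A\subset I(A)$, and that $\bar A$ is monotone complete. It is called the regular monotone completion of $A$.

\emph{The maximal regular extension.} Let $B$ be a $C^*$-algebra containing $A$. The \emph{lower cut} of $x\in B_{sa}$ is the set $\{a\in A_{sa}:a\le x\}$, and the \emph{upper cut} is $\{a\in A_{sa}:a\ge x\}$. We call $B$ a \emph{regular extension} of $A$ if every $x\in B_{sa}$ is the supremum in $B_{sa}$ of its lower cut; replacing $x$ by $-x$, every $x$ is then also the infimum of its upper cut. Write $B_1\le B_2$ if there is an injective $*$-homomorphism $B_1\to B_2$ fixing $A$ elementwise. It is known that a maximal regular extension exists,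 that it is unique up to a $*$-isomorphism fixing $A$, and that it can be realized as a monotone closed $C^*$-subalgebra $\tilde A$ of $I(A)$ containing $\bar A$.

We take these known facts for granted. They give the chain
\[
A\subset\bar A\subset\tilde A\subset I(A).
\]
Roughly, $\bar A$ adds what can be reached from $A$ by monotone limits, $\tilde A$ adds what the order of $A$ can locate by a Dedekind cut, and $I(A)$ adds what completely positive maps fixing $A$ cannot move. It is known that $\bar A=\tilde A=I(A)$ if $A$ is GCR (postliminal), for instance commutative. The following question is posed in \cite{RegEmb}.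

\medskip
\noindent\textbf{Question.} \emph{Is there a $C^*$-algebra $A$ with $\bar A\ne\tilde A$? Is there one with $\tilde A\neq I(A)$?}
\medskip

A von Neumann algebra $M$ satisfies $\bar M=M$ (Proposition~\ref{prop:closed}), so if $M$ is not injective, at least one of the two inclusions is proper; this does not say which. The analogy with Dedekind cuts suggests that an algebra which is already monotone complete has no proper regular extension, and this is so for $\ell^\infty$ (see the comments after Lemma~\ref{lem:order}). The analogy has a gap: monotone completeness provides suprema of increasing nets, and nothing makes a lower cut upward directed in a noncommutative algebra. We show that both inclusions can be proper, and for the same algebra.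

Let $\Gamma$ be a countable group, possibly trivial, let $F(S)$ be the free group on a countably infinite set $S=\{u_1,u_2,\dots\}$, and let $G=\Gamma*F(S)$. Let $\lambda$ be the left regular representation of $G$ on $H=\ell^2(G)$, let $C_r^*(G)$ be the $C^*$-algebra generated by $\lambda(G)$, and let $L(G)=\lambda(G)''$.

\begin{theorem}\label{thm:A}
Let $M=L(G)$. Then $M=\bar M\subsetneq\tilde M$. Moreover, $\tilde M$ contains a non-unitary isometry, although $M=\bar M$ is finite.
\end{theorem}

\begin{theorem}\label{thm:B}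
Let $A$ be a $C^*$-algebra with $C^*_r(G)\subset A\subset L(G)$. For every integer $m\ge1$ and every $\varepsilon\in(0,1]$ there is $z\in I(A)$ with $0\le z\le1+\varepsilon$ such that
\begin{itemize}
\item[(i)] every $a\in A_{sa}$ with $a\ge z$ satisfies $a\ge1$;
\item[(ii)] $\displaystyle\frac1m\sum_{i=1}^m\lambda(u_i)\,z\,\lambda(u_i)^*\le\frac{4+\varepsilon}{m}$.
\end{itemize}
Hence $\tilde A\subsetneq I(A)$.
\end{theorem}

Condition (i) says that, seen from above by $A$, the element $z$ looks at least as large as $1$, while (ii) says that it is small on average. The last assertion follows at once. Take $m=6$ and suppose $\tilde A=I(A)$, so that $I(A)$ is a regular extension of $A$. Then $z$ is the infimum of its upper cut, and $1$ is a lower bound of this cut by (i), so $z\ge1$. The left side of (ii) is then at least $1$, and the right side is at most $5/6$, a contradiction.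

\begin{corollary}\label{cor:main}
For $M=L(\mathbb F_\infty)$ we have $M=\bar M\subsetneq\tilde M\subsetneq I(M)$. For the separable algebra $A=C_r^*(\mathbb F_\infty)$ we have $\tilde A\subsetneq I(A)$, and $\tilde A$ is not injective.
\end{corollary}

\begin{proof}
Take $\Gamma=\{e\}$. If $\tilde A$ were injective, its identity map would extend to a completely positive map $I(A)\to\tilde A\subset I(A)$ fixing $A$. By rigidity this map is the identity of $I(A)$, so $\tilde A=I(A)$.
\end{proof}

Section~\ref{sec:order} contains the order-theoretic facts and a criterion for regularity. Section~\ref{sec:coord} sets up tensor product coordinates on $\ell^2(G)$, on which both proofs rest. Theorems~\ref{thm:A} and~\ref{thm:B} are proved in Sections~\ref{sec:A} and~\ref{sec:B}.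

\section{Regular extensions}\label{sec:order}

\begin{lemma}\label{lem:order}
Let $B$ be a regular extension of $A$.
\begin{itemize}
\item[(a)] If $V\subset A_{sa}$ has a supremum $s$ in $A_{sa}$, then $s$ is also its supremum in $B_{sa}$.
\item[(b)] The identity is the only positive linear map $B\to B$ fixing $A$.
\item[(c)] For every $C^*$-algebra $B'\supset A$ there is at most one injective $*$-homomorphism $B'\to B$ fixing $A$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $c\in B_{sa}$ be an upper bound of $V$. Every $a$ in the upper cut of $c$ is an upper bound of $V$ in $A_{sa}$, so $a\ge s$. Since $c$ is the infimum of its upper cut, $c\ge s$.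

(b) Let $\phi$ be such a map and $y\in B_{sa}$. If $a\in A_{sa}$ and $a\le y$, then $a=\phi(a)\le\phi(y)$. So $\phi(y)$ is an upper bound of the lower cut of $y$, and $\phi(y)\ge y$. The same for $-y$ gives $\phi(y)=y$.

(c) An injective $*$-homomorphism $\theta$ preserves spectra, so for $x\in B'_{sa}$ and $a\in A_{sa}$ we have $a\le x$ if and only if $a\le\theta(x)$. Hence $\theta(x)$ is the supremum in $B_{sa}$ of the lower cut of $x$, which does not depend on $\theta$.
\end{proof}

Each part says something about the Question. By (a), if the lower cut of $x\in B_{sa}$ has a supremum $s$ in $A_{sa}$, then $x=s\in A$; so an algebra such as $\ell^\infty$, in which every bounded set of self-adjoint elements has a supremum, has no proper regular extension. By (b), a regular extension is rigid, even under positive maps, so an injective regular extension is the injective envelope. By (c), if $B_1\le B_2\le B_1$, the two embeddings are inverse to each other; thus $\le$ is a partial order on isomorphism classes over $A$.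

\begin{proposition}\label{prop:closed}
If $A$ is monotone complete, then $\bar A=A$.
\end{proposition}

\begin{proof}
Let $(a_i)$ be a bounded increasing net in $A_{sa}$, with supremum $s$ in $A_{sa}$ and supremum $y$ in $I(A)_{sa}$. Since $s$ is an upper bound, $y\le s$. Since $\bar A$ is monotone closed, $y\in\bar A\subset\tilde A$, and Lemma~\ref{lem:order}(a) for the regular extension $\tilde A$ gives $y\ge s$. So $y=s\in A$, and $A_{sa}$ is monotone closed.
\end{proof}

To prove Theorem~\ref{thm:A} we construct a regular extension of $M$ inside $B(H)$. The next proposition carries it into $\tilde M$.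

\begin{proposition}\label{prop:embed}
Every regular extension $B$ of a $C^*$-algebra $A$ satisfies $B\le\tilde A$.
\end{proposition}

\begin{proof}
In a regular extension an element is determined by its lower cut, so the self-adjoint part has at most $2^{|A|}$ elements, and the isomorphism classes over $A$ of regular extensions form a partially ordered set. We apply Zorn's lemma to the classes above $B$. Let $(B_i)$ be a nonempty chain. By Lemma~\ref{lem:order}(c) the embeddings $B_i\to B_j$ are compatible under composition, so the chain has a $C^*$-direct limit $B_\infty$, in which the $B_i$ form a chain of subalgebras with dense union.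

We claim that $B_\infty$ is regular. Let $x\in(B_\infty)_{sa}$, let $c\in (B_\infty)_{sa}$ be an upper bound of the lower cut of $x$, and let $\eta>0$. Choose $i$ and $x',c'\in(B_i)_{sa}$ with $\|x-x'\|\le\eta$ and $\|c-c'\|\le\eta$. If $a\in A_{sa}$ and $a\le x'-\eta$, then $a\le x$, so $a\le c\le c'+\eta$. Regularity of $B_i$ gives $x'-\eta\le c'+\eta$, hence $c\ge c'-\eta\ge x'-3\eta\ge x-4\eta$. As $\eta$ is arbitrary, $c\ge x$.

So $B$ lies below a maximal regular extension, which by the known uniqueness is isomorphic to $\tilde A$ over $A$.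
\end{proof}

The following criterion is our source of regular extensions. It asks that the vector states of $B$ can be simulated by compressing to projections of $A$.

\begin{lemma}\label{lem:criterion}
Let $A\subset B\subset B(H)$ be $C^*$-algebras and let $D$ be a dense subset of the unit sphere of $H$. Suppose that for all $y,c\in B_{sa}$, $b\in D$ and $\eta>0$ there is a projection $0\ne q\in A$ with
\[
\|qyq-\langle yb,b\rangle q\|\le\eta,\qquad\|qcq-\langle cb,b\rangle q\|\le\eta .
\]
Then $B$ is a regular extension of $A$.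
\end{lemma}

\begin{proof}
Let $y\in B_{sa}$, let $c\in B_{sa}$ be an upper bound of the lower cut of $y$, and suppose $c\not\ge y$. By density there is $b\in D$ with $y_0:=\langle yb,b\rangle>c_0:=\langle cb,b\rangle$. Put $\eta=(y_0-c_0)/4$, take $q$ as in the hypothesis, and let $a=(y_0-2\eta)q-C(1-q)\in A_{sa}$, where $C>\|y\|$ satisfies $\eta(C-\|y\|)\ge\|y\|^2$. We have $q(y-a)q\ge\eta q$, $(1-q)(y-a)(1-q)\ge(C-\|y\|)(1-q)$ and $q(y-a)(1-q)=qy(1-q)$. So for $\xi\in H$, $\xi_1=q\xi$, $\xi_2=(1-q)\xi$,
\[
\langle(y-a)\xi,\xi\rangle\ge\eta\|\xi_1\|^2+(C-\|y\|)\|\xi_2\|^2-2\|y\|\,\|\xi_1\|\,\|\xi_2\|\ge0 .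
\]
Thus $a\le y$, hence $a\le c$, and compressing to $q$ gives $(y_0-2\eta)q\le qcq\le(c_0+\eta)q$. Since $q\neq0$, this says $4\eta\le3\eta$, a contradiction.
\end{proof}

\begin{example}\label{ex:compact}
Let $A=\mathcal K(H)+\mathbb C1$, the compact operators with the unit adjoined, and $B=B(H)$. For a unit vector $b$ let $q\in A$ be the projection onto $\mathbb Cb$. Then $qyq=\langle yb,b\rangle q$ for all $y$, so $B(H)$ is a regular extension of $A$. It is injective by Arveson's extension theorem, so $I(A)=B(H)$ by Lemma~\ref{lem:order}(b).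
\end{example}

In $L(G)$ there are no such projections: a projection $q\in L(G)$ commutes with right translations, so $\langle q\delta_g,\delta_g\rangle$ is independent of $g$ and $q$ has infinite rank unless $q=0$. Section~\ref{sec:A} finds substitutes.

\section{Coordinates on $\ell^2(G)$}\label{sec:coord}

From now on $M=L(G)$. The functional $\tau(x)=\langle x\delta_e,\delta_e\rangle$ is a faithful normal tracial state on $M$, and $\|x\|_2:=\tau(x^*x)^{1/2}=\|x\delta_e\|$. In particular $M$ is finite: $v^*v=1$ gives $\tau(1-vv^*)=0$, so $vv^*=1$. For projections $q,f\in M$ one has $\tau(q\wedge f)=\tau(q)+\tau(f)-\tau(q\vee f)$, hence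
\begin{equation}\label{eq:meet}
\tau(q_0-q\wedge f)\le\tau(q_0-q)+\tau(q_0-f)\qquad\text{for projections }q,f\le q_0 .
\end{equation}
An element $b$ of the group algebra $\mathbb C[G]$ is both a finitely supported vector of $H$ and an operator $\lambda(b)=\sum_gb(g)\lambda(g)\in C_r^*(G)$, with $\lambda(b)\delta_e=b$ and $\|\lambda(b)\|\le\|b\|_1$.

Every $g\ne e$ has a unique normal form $l_1\cdots l_r$ with letters in $(\Gamma\setminus\{e\})\cup S\cup S^{-1}$, in which no two adjacent letters lie in $\Gamma$ and no two adjacent letters are inverse to each other. We say that $g$ \emph{begins with} $l_1$. For $s\in S\cup S^{-1}$ let $p_s\in B(H)$ be the projection onto the closed span of the $\delta_w$ with $w$ beginning with $s$. These projections are mutually orthogonal. Since $sw$ begins with $s$ exactly when $w$ does not begin with $s^{-1}$,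
\begin{equation}\label{eq:shift}
\lambda(s)(1-p_{s^{-1}})=p_s\lambda(s).
\end{equation}

Let $G_k=\langle\Gamma,u_1,\dots,u_k\rangle$, so that $G=\bigcup_kG_k$, and let $Z_k$ consist of $e$ and of all elements beginning with some $u_j^{\pm1}$, $j>k$. Cutting the normal form of $g$ before the first letter not in $G_k$ writes $g=tz$ with $t\in G_k$, $z\in Z_k$. Conversely, for such $t,z$ the concatenation of the normal forms is a normal form, so the decomposition is unique. We identify
\begin{equation}\label{eq:tensor}
H=\ell^2(G_k)\otimes\ell^2(Z_k),\qquad\delta_{tz}=\delta_t\otimes\delta_z,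
\end{equation}
and put $\mathcal D_k=B(\ell^2(G_k))\otimes1$. Let $e_k$ be the projection onto $\delta_e\otimes\ell^2(Z_k)$, the closed span of the $\delta_z$, $z\in Z_k$. For a vector $\xi$, $|\xi\rangle\langle\xi|$ denotes the operator $\zeta\mapsto\langle\zeta,\xi\rangle\xi$; thus $e_k=|\delta_e\rangle\langle\delta_e|\otimes1$.

\begin{lemma}\label{lem:coord}
\begin{itemize}
\item[(a)] For $k<l$ we have $\ell^2(G_l)=\ell^2(G_k)\otimes\ell^2(Z_k\cap G_l)$ and $\ell^2(Z_k)=\ell^2(Z_k\cap G_l)\otimes\ell^2(Z_l)$, compatibly with \eqref{eq:tensor}. In particular $\mathcal D_k\subset\mathcal D_l$.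
\item[(b)] $\lambda(b)\in\mathcal D_k$ for $b\in\mathbb C[G_k]$, and $p_{u_i},p_{u_i^{-1}}\in\mathcal D_k$ for $i\le k$.
\item[(c)] $\bigl\|\sum_ic_i\lambda(u_i)\bigr\|\le2\|c\|_2$ for every finitely supported scalar sequence $c$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Cut the normal form of $g$ before the first letter not in $G_k$ and before the first letter not in $G_l$. This writes $g=tvz$ uniquely with $t\in G_k$, $v\in Z_k\cap G_l$, $z\in Z_l$, and $tv\in G_l$, $vz\in Z_k$. Moreover $g\in G_l$ exactly when $z=e$, and $g\in Z_k$ exactly when $t=e$.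

(b) For $g\in G_k$ we have $\lambda(g)(\delta_t\otimes\delta_z)=\delta_{gt}\otimes\delta_z$. For $i\le k$, the element $tz$ begins with $u_i^{\pm1}$ if and only if $t$ does: if $t\ne e$ they have the same first letter, and if $t=e$ neither does.

(c) By \eqref{eq:shift}, $\lambda(u_i)=p_{u_i}\lambda(u_i)+\lambda(u_i)p_{u_i^{-1}}$. By orthogonality of the $p_{u_i}$, we get $\|\sum_ic_ip_{u_i}\lambda(u_i)\xi\|^2=\sum_i|c_i|^2\|p_{u_i}\lambda(u_i)\xi\|^2\le\|c\|_2^2\|\xi\|^2$. By the Cauchy--Schwarz inequality and orthogonality of the $p_{u_i^{-1}}$, we get $\|\sum_ic_i\lambda(u_i)p_{u_i^{-1}}\xi\|\le\sum_i|c_i|\,\|p_{u_i^{-1}}\xi\|\le\|c\|_2\|\xi\|$.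
\end{proof}

By (a) and (b), $\mathcal D=\bigcup_k\mathcal D_k$ is a $*$-algebra containing $\lambda(\mathbb C[G])$ and all $p_s$.

\section{A proper regular extension of $L(G)$}\label{sec:A}

Let $p=p_{u_1}$ and $B=C^*(M,p)\subset B(H)$.

\begin{lemma}\label{lem:isometry}
$B$ contains a non-unitary isometry.
\end{lemma}

\begin{proof}
Let $p'=p_{u_1^{-1}}$. By \eqref{eq:shift}, $p'=1-\lambda(u_1)^*p\lambda(u_1)\in B$, and $v=\lambda(u_1)(1-p')=p\lambda(u_1)$ satisfies $v^*v=1-p'$, $vv^*=p$, $vp'=0$ and $p'v=0$. So $w=v+p'$ satisfies $w^*w=1$ and $ww^*=p+p'$, which kills $\delta_e$.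
\end{proof}

It remains to verify the hypothesis of Lemma~\ref{lem:criterion} for $M\subset B$.

\subsection{Projections of $M$ that simulate the vector $\delta_e$}

On the range of $e_k$ an operator $y\in\mathcal D_k$ compresses to the scalar $\langle y\delta_e,\delta_e\rangle$. So $e_k$ does for $\mathcal D_k$ what the rank-one projection did in Example~\ref{ex:compact}, and we look for a projection of $M$ that lies almost under $e_k$. A generator not in $G_k$ supplies one. For $k\ge1$ and $t\in(0,1)$ let $q_{k,t}\in M$ be the spectral projection of $\lambda(u_{k+1})$ for the arc $\{e^{2\pi i\theta}:0\le\theta<t\}$. Since $\tau(\lambda(u_{k+1})^j)=0$ for $j\ne0$, the spectral distribution of $\lambda(u_{k+1})$ under $\tau$ is normalized arc length, and $\tau(q_{k,t})=t$.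

\begin{lemma}\label{lem:local}
We have $\|(1-e_k)q_{k,t}\|=\sqrt t$. For $y\in\mathcal D_k$ and $\mu=\langle y\delta_e,\delta_e\rangle$,
\begin{equation}\label{eq:local}
\|yq_{k,t}\|\le\|y\delta_e\|+\sqrt t\,\|y\|,\qquad\|q_{k,t}\,y\,q_{k,t}-\mu q_{k,t}\|\le2\sqrt t\,\|y-\mu\|.
\end{equation}
\end{lemma}

\begin{proof}
Write $u=u_{k+1}$, $q=q_{k,t}$. If $g\notin Z_k$, then $g$ begins with a letter in $G_k$, so for $j\neq0$ the element $u^jg$ begins with $u^{\pm1}$ and lies in $Z_k$. Hence $(1-e_k)\lambda(u)^j(1-e_k)=0$ for $j\ne0$, that is, $(1-e_k)x(1-e_k)=\tau(x)(1-e_k)$ for every Laurent polynomial $x$ in $\lambda(u)$. Both sides are $\sigma$-weakly continuous in $x$, so the identity holds on the von Neumann algebra generated by $\lambda(u)$, in particular for $x=q$. As $e_k\ne1$, we get $\|(1-e_k)q\|^2=\|(1-e_k)q(1-e_k)\|=t$.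

Write $y=y_0\otimes1$. Then $\|ye_k\|=\|y_0\delta_e\|=\|y\delta_e\|$, and the first estimate follows from $yq=ye_kq+y(1-e_k)q$. For the second, $y'=y-\mu$ satisfies $e_ky'e_k=0$, so $qy'q=q(1-e_k)y'q+qe_ky'(1-e_k)q$.
\end{proof}

The first statement is an uncertainty principle: each coset $\langle u_{k+1}\rangle g$ has at most one point outside $Z_k$, and a function $\xi\in\ell^2(\mathbb Z)$ whose Fourier transform lives on an arc of measure $t$ satisfies $|\xi(0)|^2\le t\|\xi\|^2$.

\begin{example}\label{ex:p}
We see by hand that $M$ can locate $p$. Let $q=q_{k,t}$. Since $p\le1-e_k$, we have $\|qpq\|\le\|q(1-e_k)q\|=t$: on $q$, the projection $p$ is nearly $0=\langle p\delta_e,\delta_e\rangle$. Let $q'=\lambda(u_1)q\lambda(u_1)^*\in M$. By \eqref{eq:shift}, $q'(1-p)q'=\lambda(u_1)\,qp_{u_1^{-1}}q\,\lambda(u_1)^*$ has norm at most $t$: on $q'$, the projection $p$ is nearly $1=\langle p\delta_{u_1},\delta_{u_1}\rangle$. As in the proof of Lemma~\ref{lem:criterion}, the element $(1-2t)q'-C(1-q')$ lies in the lower cut of $p$ for large $C$.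
\end{example}

\subsection{A seminorm}

Two difficulties remain. Elements of $M$ need not lie in $\mathcal D$; they are close to $\mathcal D$ only in $\|\cdot\|_2$. And $B$ is spanned by long words in $M$ and $p$, on which the compression $y\mapsto qyq$ is not multiplicative. For the first we let $q_{k,t}$ shrink by a small proportion of its trace, since an element that is small in $\|\cdot\|_2$ is small in norm on a projection of large trace. For the second we use the one-sided quantity $\|yq\|$, which behaves well under left multiplication.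

For $k\ge1$ and $t,\kappa\in(0,1)$ let $\mathcal Q(k,t,\kappa)$ be the set of projections $q\in M$ with $q\le q_{k,t}$ and $\tau(q)\ge(1-\kappa)t$. For $y\in B(H)$ put
\[
\rho_{k,t,\kappa}(y)=\inf_{q\in\mathcal Q(k,t,\kappa)}\|yq\|,\qquad
\rho(y)=\limsup_{t\to0}\ \sup_{0<\kappa<1}\ \limsup_{k\to\infty}\ \rho_{k,t,\kappa}(y).
\]
The index $k$ may depend on $t$ and $\kappa$; part (c) of the next lemma needs this.

\begin{lemma}\label{lem:rho}
\begin{itemize}
\item[(a)] $\rho$ is a seminorm on $B(H)$, $\rho(y)\le\|y\|$, and $\rho(xy)\le\|x\|\rho(y)$ for all $x,y\in B(H)$.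
\item[(b)] $\rho(y)\le\|y\delta_e\|$ for $y\in\mathcal D$.
\item[(c)] $\rho(d)\le\|d\delta_e\|$ for $d\in M$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Homogeneity and the two inequalities hold for each $\rho_{k,t,\kappa}$. If $q,q'\in\mathcal Q(k,t,\kappa/2)$, then $q\wedge q'\in\mathcal Q(k,t,\kappa)$ by \eqref{eq:meet} with $q_0=q_{k,t}$, and $\|(y+y')(q\wedge q')\|\le\|yq\|+\|y'q'\|$. So $\rho_{k,t,\kappa}(y+y')\le\rho_{k,t,\kappa/2}(y)+\rho_{k,t,\kappa/2}(y')$, and subadditivity follows because $\limsup$ and $\sup$ are subadditive.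

(b) For large $k$ we have $y\in\mathcal D_k$, and \eqref{eq:local} gives $\rho_{k,t,\kappa}(y)\le\|yq_{k,t}\|\le\|y\delta_e\|+\sqrt t\|y\|$.

(c) Fix $t,\kappa,\eta\in(0,1)$. By the Kaplansky density theorem, $d$ is a strong limit of operators $\lambda(c)$, $c\in\mathbb C[G]$, with $\|\lambda(c)\|\le\|d\|$. Choose such a $c$ with $\|d-\lambda(c)\|_2^2\le\kappa t\eta^2$; then $\|c\|_2\le\|d\delta_e\|+\eta$. Let $f\in M$ be the spectral projection of $|d-\lambda(c)|$ for $[0,\eta]$. Then $\|(d-\lambda(c))f\|\le\eta$, and $\eta^2(1-f)\le|d-\lambda(c)|^2$ gives $\tau(1-f)\le\kappa t$. By \eqref{eq:meet} with $q_0=1$, the projection $q=q_{k,t}\wedge f$ lies in $\mathcal Q(k,t,\kappa)$. If $k$ is so large that $c\in\mathbb C[G_k]$, then by \eqref{eq:local}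
\[
\|dq\|\le\eta+\|\lambda(c)q_{k,t}\|\le\eta+\|c\|_2+\sqrt t\,\|d\|\le\|d\delta_e\|+\sqrt t\,\|d\|+2\eta .
\]
As $\eta$ is arbitrary, $\limsup_k\rho_{k,t,\kappa}(d)\le\|d\delta_e\|+\sqrt t\|d\|$.
\end{proof}

\begin{lemma}\label{lem:approx}
For $y\in B$ and $\eta>0$ there is $c\in\mathbb C[G]$ with $\rho(y-\lambda(c))<\eta$ and $\|y\delta_e-c\|<\eta$.
\end{lemma}

\begin{proof}
Let $\mathcal L$ be the set of $y\in B(H)$ for which the conclusion holds for every $\eta>0$. It contains $1$ (take $c=\delta_e$), and by Lemma~\ref{lem:rho}(a) it is a norm closed linear subspace. We show that $xy\in\mathcal L$ if $y\in\mathcal L$ and $x\in M\cup\mathcal D$. Given $\eta>0$, take $c$ for $y$ and $\eta$, and choose $c'\in\mathbb C[G]$ with $\|xc-c'\|<\eta$. The operator $w=x\lambda(c)-\lambda(c')$ lies in $M$ or in $\mathcal D$, since both are algebras containing $\lambda(\mathbb C[G])$. So $\rho(w)\le\|w\delta_e\|=\|xc-c'\|<\eta$ by Lemma~\ref{lem:rho}(b) or (c). Therefore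
\[
\rho(xy-\lambda(c'))\le\|x\|\,\rho(y-\lambda(c))+\rho(w)<(\|x\|+1)\eta,
\]
and $\|xy\delta_e-c'\|\le\|x\|\,\|y\delta_e-c\|+\|xc-c'\|<(\|x\|+1)\eta$. Since $p\in\mathcal D$ and $B$ is the closed span of the products of elements of $M\cup\{p\}$, we get $B\subset\mathcal L$.
\end{proof}

\begin{lemma}\label{lem:compress}
For $y_1,\dots,y_N\in B$, a unit vector $b\in\mathbb C[G]$ and $\eta>0$ there is a projection $0\ne q'\in M$ with $\|q'y_iq'-\langle y_ib,b\rangle q'\|\le\eta$ for all $i$.
\end{lemma}

\begin{proof}
\emph{The case $b=\delta_e$.} Take $c_i$ from Lemma~\ref{lem:approx} for $y_i$ and $\eta/3$. Choose $t$ so small that for all $i$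
\[
\sup_\kappa\limsup_k\rho_{k,t,\kappa}(y_i-\lambda(c_i))<\eta/3,\qquad2\sqrt t\,\|\lambda(c_i)-c_i(e)\|\le\eta/3 .
\]
Let $\kappa=1/(2N)$ and choose $k$ so large that $c_i\in\mathbb C[G_k]$ and there are $q_i\in\mathcal Q(k,t,\kappa)$ with $\|(y_i-\lambda(c_i))q_i\|<\eta/3$, for all $i$. Let $q'=\bigwedge_iq_i$. By \eqref{eq:meet}, $\tau(q')\ge t-N\kappa t=t/2>0$. Now $\|q'y_iq'-q'\lambda(c_i)q'\|\le\eta/3$; next $\|q'\lambda(c_i)q'-c_i(e)q'\|\le\eta/3$ by \eqref{eq:local}, as $q'\le q_{k,t}$; and $|c_i(e)-\langle y_i\delta_e,\delta_e\rangle|\le\|c_i-y_i\delta_e\|\le\eta/3$.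

\emph{General $b$.} We move the projection from $\delta_e$ to $b$ by $\lambda(b)$, as in Example~\ref{ex:p}; since $\lambda(b)$ need not be unitary, we correct it to a partial isometry. Let $\mu_i=\langle y_ib,b\rangle$ and $\eta_1\in(0,\frac12)$. The first case, applied to $\lambda(b)^*\lambda(b)$ and the $\lambda(b)^*y_i\lambda(b)$, gives a projection $0\neq q\in M$ such that $T_0=q\lambda(b)^*\lambda(b)q$ and $T_i=q\lambda(b)^*y_i\lambda(b)q$ satisfy $\|T_0-q\|\le\eta_1$ and $\|T_i-\mu_iq\|\le\eta_1$. Then $T_0$ is invertible in $qMq$, and $h=T_0^{-1/2}\in qMq$ satisfies $\|h\|^2\le2$ and $\|h^2-q\|\le2\eta_1$. Let $v=\lambda(b)h\in M$. Then $v^*v=hT_0h=q$, so $q'=vv^*$ is a nonzero projection in $M$, and $q'y_iq'-\mu_iq'=v(hT_ih-\mu_iq)v^*$ has norm at most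
\[
\|h(T_i-\mu_iq)h\|+|\mu_i|\,\|h^2-q\|\le2\eta_1(1+\|y_i\|).
\]
This is at most $\eta$ for small $\eta_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:closed}, $\bar M=M$. The unit vectors in $\mathbb C[G]$ are dense in the unit sphere of $H$, so $B$ is a regular extension of $M$ by Lemmas~\ref{lem:compress} and~\ref{lem:criterion}. By Proposition~\ref{prop:embed} there is an injective $*$-homomorphism $B\to\tilde M$ fixing $M$. It is unital, so it maps the isometry of Lemma~\ref{lem:isometry} to a non-unitary isometry in $\tilde M$. Since $M$ is finite, $\tilde M\ne M$.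
\end{proof}

\begin{remark}\label{rem:D}
The proof of regularity used only that $p=p^*\in\mathcal D$. So $C^*(M,x)$ is a regular extension of $M$ for every self-adjoint $x\in\mathcal D$. That $S$ is infinite is used in the limit $k\to\infty$: whatever finitely supported $c$ has been chosen, a generator $u_{k+1}$ that does not occur in it is still available.
\end{remark}

\section{The injective envelope is not regular}\label{sec:B}

Fix $A$, $m$ and $\varepsilon$ as in Theorem~\ref{thm:B}.

\subsection{Reduction to an operator on $\ell^2(G)$}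

Our only access to $I(A)$ is injectivity: the identity map of $A\subset B(H)$ extends to a completely positive map $\Theta:B(H)\to I(A)$, which is unital and fixes $A$. It is an $A$-bimodule map, by Choi's multiplicative domain argument: represent $I(A)$ faithfully on a Hilbert space and write $\Theta=V^*\pi(\cdot)V$ with $V$ an isometry and $\pi$ a representation (Stinespring's theorem). For $a\in A$,
\[
\|\pi(a)V\xi-V\Theta(a)\xi\|^2=\langle\Theta(a^*a)\xi,\xi\rangle-\|\Theta(a)\xi\|^2=0,
\]
so $\pi(a)V=V\Theta(a)$ and $\Theta(ya)=\Theta(y)a$; taking adjoints, $\Theta(ay)=a\Theta(y)$.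

We look for $z$ in the form $\Theta(x)$. Upper bounds such as (ii) pass from $x$ to $z$. The difficulty is (i). In $B(H)$, the inequality $a\ge|b\rangle\langle b|$ for a unit vector $b$ gives $\langle ab,b\rangle\ge1$; but $a\ge\Theta(x)$ does not give $a\ge x$, and we have no lower bound for $\Theta(|b\rangle\langle b|)$. We need a certificate for $\langle ab,b\rangle\ge1$ that survives $\Theta$, that is, an inequality between scalars and sums of terms $y^*xy$ with $y\in A$. For $b\in\mathbb C[G]$ and a finite nonempty set $F\subset S$ let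
\[
\Psi_{b,F}(x)=\frac1{|F|}\sum_{s\in F}\lambda(s)^*\lambda(b)^*\,x\,\lambda(b)\lambda(s).
\]
The formula defines a positive map on $B(H)$ and on $I(A)$, and $\Theta\circ\Psi_{b,F}=\Psi_{b,F}\circ\Theta$, because $C_r^*(G)\subset A$. For $a\in A$ the trace removes the unitaries, because $A\subset L(G)$:
\begin{equation}\label{eq:trace}
\tau(\Psi_{b,F}(a))=\tau(\lambda(b)^*a\lambda(b))=\langle ab,b\rangle .
\end{equation}
So a lower bound $\Psi_{b,F}(x)\ge\beta$ is such a certificate.

\begin{proposition}\label{prop:x}
There are unit vectors $b_n\in\mathbb C[G]$, finite nonempty sets $F_n\subset S$ $(n\ge1)$ and $x\in B(H)$ such that the vectors that occur infinitely often in the sequence $(b_n)$ are dense in the unit sphere of $H$, and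
\[
0\le x\le1+\varepsilon,\qquad\sum_{i=1}^m\lambda(u_i)x\lambda(u_i)^*\le4+\varepsilon,\qquad\Psi_{b_n,F_n}(x)\ge1-\frac1n\quad(n\ge1).
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Proposition~\ref{prop:x}]
Let $z=\Theta(x)$. Since $\Theta$ is a unital positive $A$-bimodule map, the three inequalities hold for $z$ in $I(A)$; the second is (ii). Let $a\in A_{sa}$ with $a\ge z$. Then $\Psi_{b_n,F_n}(a)\ge\Psi_{b_n,F_n}(z)\ge1-\frac1n$ in $I(A)$, hence in $A$, and \eqref{eq:trace} gives $\langle ab_n,b_n\rangle\ge1-\frac1n$. So $\langle ad,d\rangle\ge1$ for every vector $d$ that occurs infinitely often, and $a\ge1$ by density. The last assertion was derived in Section~\ref{sec:intro}.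
\end{proof}

The hypothesis $A\subset L(G)$ cannot be dropped: $A=B(H)$ contains $C_r^*(G)$ and is injective, so $\tilde A=I(A)=A$.

\subsection{One vector}

\begin{example}\label{ex:delta}
Let $b=\delta_e$, $x=e_m$ and $F=\{u_{m+1},\dots,u_{m+R}\}$. In the coordinates \eqref{eq:tensor} for $k=m$, the projections $\lambda(u_i)e_m\lambda(u_i)^*=|\delta_{u_i}\rangle\langle\delta_{u_i}|\otimes1$, $i\le m$, are mutually orthogonal, so their sum is at most $1$. For $s\in F$ we have $e_m\ge p_s$, so $\lambda(s)^*e_m\lambda(s)\ge1-p_{s^{-1}}$ by \eqref{eq:shift}, and $\Psi_{\delta_e,F}(e_m)\ge1-\frac1R\sum_{s\in F}p_{s^{-1}}\ge1-\frac1R$. Thus $z=\Theta(e_m)$ satisfies $\sum_{i\le m}\lambda(u_i)z\lambda(u_i)^*\le1$, while $\tau(a)\ge1$ for every $a\in A_{sa}$ with $a\ge z$. If $m\geq2$, then $z\notin A$, for otherwise $m\tau(z)\le1\le\tau(z)$. So $A$ is not injective. But $\tau(a)\ge1$ is much weaker than $a\ge1$, and no contradiction with regularity results.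
\end{example}

The same mechanism works for any vector $b$, with $e_k=|\delta_e\rangle\langle\delta_e|\otimes1$ replaced by $|b\rangle\langle b|\otimes1$. We allow a cutoff $X$ in the second factor, for a reason that will appear below. For $s=u_j$ with $j>k$ we have $p_s\le e_k$, so we can define $J_s:H\to\ell^2(Z_k)$ by
\[
p_s\lambda(s)\zeta=\delta_e\otimes J_s\zeta ,
\]
and $\|J_s\zeta\|^2=\|\zeta\|^2-\|p_{s^{-1}}\zeta\|^2$ by \eqref{eq:shift}.

\begin{lemma}\label{lem:lower}
Let $b\in\mathbb C[G_k]$ be a unit vector, $F=\{u_{k+1},\dots,u_{k+R}\}$, and let $X$ be a projection on $\ell^2(Z_k)$ with $\sum_{s\in F}J_s^*(1-X)J_s\le C$. If $|b\rangle\langle b|\otimes X\le x\le2$, then for every $\alpha>0$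
\[
\Psi_{b,F}(x)\ge\frac1{1+\alpha}\Bigl(1-\frac{1+C}R\Bigr)-\frac{2\|b\|_1^2}{\alpha R}.
\]
\end{lemma}

\begin{proof}
Let $\zeta\in H$ be a unit vector. By \eqref{eq:shift}, $\lambda(b)\lambda(s)\zeta=U_s+V_s$ with $U_s=\lambda(b)p_s\lambda(s)\zeta$ and $V_s=\lambda(b)\lambda(s)p_{s^{-1}}\zeta$. Since $\lambda(b)\in\mathcal D_k$, we have $U_s=b\otimes J_s\zeta$. For the seminorm $\|\xi\|_x=\langle x\xi,\xi\rangle^{1/2}$,
\[
\|U\|_x^2\le(\|U+V\|_x+\|V\|_x)^2\le(1+\alpha)\|U+V\|_x^2+(1+\alpha^{-1})\|V\|_x^2,
\]
so $\|U+V\|_x^2\ge(1+\alpha)^{-1}\|U\|_x^2-\alpha^{-1}\|V\|_x^2$. The $p_{s^{-1}}$ are mutually orthogonal, so $\sum_s\|p_{s^{-1}}\zeta\|^2\le1$. Hence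
\[
\sum_s\|U_s\|_x^2\ge\sum_s\langle XJ_s\zeta,J_s\zeta\rangle=\sum_s\|J_s\zeta\|^2-\sum_s\langle(1-X)J_s\zeta,J_s\zeta\rangle\ge R-1-C
\]
and $\sum_s\|V_s\|_x^2\le2\|b\|_1^2$. Since $\langle\Psi_{b,F}(x)\zeta,\zeta\rangle=\frac1R\sum_s\|U_s+V_s\|_x^2$, the bound follows.
\end{proof}

For one vector take $X=1$, $C=0$ and $R$ large. For a dense sequence of vectors, one scale $k$ is not enough.

\begin{remark}\label{rem:scales}
For $m\ge6$ the operator $x$ of Proposition~\ref{prop:x} cannot lie in $\mathcal D$. Indeed, \eqref{eq:trace} shows that every $a\in M_{sa}$ with $a\ge x$ satisfies $a\ge1$. If $x\in\mathcal D$, then $C^*(M,x)$ is regular by Remark~\ref{rem:D}, so $x\ge1$, and the second inequality would give $m\le5$.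
\end{remark}

So we use scales $m=k_0<k_1<\cdots$ and try $x=\sum_n|b_n\rangle\langle b_n|\otimes X_n$, where the $n$th term is written in the coordinates for $k_{n-1}$. With $X_n=1$ the terms pile up: if $b_n=\delta_e$ for all $n$, then $\delta_e$ is an eigenvector of $\sum_{n\le N}e_{k_{n-1}}$ with eigenvalue $N$. The cutoff $X_n$ must remove the part of the second factor that later terms occupy, and the cost $C$ in Lemma~\ref{lem:lower} must stay bounded as $R\to\infty$.

\begin{example}\label{ex:two}
Take two terms. Let $b_1\in\mathbb C[G_m]$ be a unit vector, $F=\{u_{m+1},\dots,u_{m+R}\}$, $k_1=m+R$, $s_0=u_{m+1}$, $b_2=\delta_{s_0}$ and $X_2=1$. In the coordinates for $k_0=m$ the second term is $|\delta_e\rangle\langle\delta_e|\otimes P$, where $P$ is the projection of $\ell^2(Z_m)$ onto $\ell^2(s_0Z_{k_1})$. With $X_1=1-P$, the two terms of $x$ are orthogonal projections whatever $b_1$ is, and they stay orthogonal after conjugating them by any unitaries in $\mathcal D_m$. The cost is $\sum_{s\in F}J_s^*PJ_s=J_{s_0}^*PJ_{s_0}=e_{k_1}\le1$,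 because the range of $J_s$ is spanned by words beginning with $s$. The cutoff damages one of the $R$ directions $s\in F$, and $C=1$ for every $R$.
\end{example}

In general the later terms are spread over many directions, with small weights, and removing their whole support could cost too much. We remove only the part where their total weight exceeds a threshold. The total weight is a partial trace.

\subsection{Partial traces and almost orthogonal sums}

Let $T\ge0$ be bounded on $K\otimes K'$. For $\omega\in K'$ let $\iota_\omega:K\to K\otimes K'$, $\iota_\omega f=f\otimes\omega$. For any orthonormal basis $(f_a)$ of $K$,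
\[
\mathrm{Tr}(\iota_\omega^*T\iota_\omega)=\sum_a\langle T(f_a\otimes\omega),f_a\otimes\omega\rangle\in[0,\infty].
\]
If this is at most a constant times $\|\omega\|^2$, it equals $\langle(\mathrm{Tr}_KT)\omega,\omega\rangle$ for a unique bounded positive operator $\mathrm{Tr}_KT$ on $K'$, the \emph{partial trace}. It is additive and monotone in $T$. We use three facts.
\begin{itemize}
\item[(T1)] $\langle T(f\otimes\omega),f\otimes\omega\rangle\le\langle(\mathrm{Tr}_KT)\omega,\omega\rangle$ for every unit vector $f\in K$. Complete $f$ to an orthonormal basis.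
\item[(T2)] Let $c_\nu\in B(K)$ be countably many operators with $\sum_\nu c_\nu c_\nu^*\le1$. If $T'=\sum_\nu(c_\nu\otimes1)^*T(c_\nu\otimes1)$ is bounded, then $\mathrm{Tr}_KT'\le\mathrm{Tr}_KT$. Indeed, for $Q=\iota_\omega^*T\iota_\omega$ we have $\mathrm{Tr}(\iota_\omega^*T'\iota_\omega)=\sum_\nu\mathrm{Tr}(c_\nu^*Qc_\nu)=\sum_\nu\mathrm{Tr}(Q^{1/2}c_\nu c_\nu^*Q^{1/2})\le\mathrm{Tr}\,Q$. The same computation shows that for $\gamma\ge0$ of trace class on $K$, the series $\sum_\nu c_\nu^*\gamma c_\nu$ converges to an operator of trace at most $\mathrm{Tr}\,\gamma$.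
\item[(T3)] If $\gamma\ge0$ is of trace class on $K\otimes K_1$ and $X$ is a projection on $K_2$, then $\mathrm{Tr}_K(\gamma\otimes X)$ is bounded on $K_1\otimes K_2$ by $\mathrm{Tr}\,\gamma$. By the spectral theorem it suffices to take $\gamma=|\xi\rangle\langle\xi|$ with $\xi=\sum_af_a\otimes\xi_a$; then the $a$th term of the sum above is $\langle(|\xi_a\rangle\langle\xi_a|\otimes X)\omega,\omega\rangle\le\|\xi_a\|^2\|\omega\|^2$.
\end{itemize}

The next lemma says that a term $\gamma\otimes X$ adds almost nothing to the norm of $T$ if $X$ lies where the partial trace of $T$ is small.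

\begin{lemma}\label{lem:sum}
Let $T\ge0$ be bounded on $K\otimes K'$ and let $E\geq0$ be bounded on $K'$ with $\langle T(f\otimes\omega),f\otimes\omega\rangle\le\langle E\omega,\omega\rangle$ for all unit vectors $f\in K$ and all $\omega\in K'$. Let $X$ be a projection on $K'$ with $XEX\le\sigma X$, and let $\gamma\ge0$ be of trace class on $K$. Then
\[
\|T+\gamma\otimes X\|\le\max(\|T\|,\|\gamma\|)+\sqrt{\sigma\,\mathrm{Tr}\,\gamma}.
\]
\end{lemma}

\begin{proof}
For $P,Q\ge0$ write $P+Q=WW^*$ with the row $W=(P^{1/2}\ \ Q^{1/2})$. The matrix $W^*W$ has diagonal entries $P,Q$ and off-diagonal entries $P^{1/2}Q^{1/2}$ and its adjoint, so $\|P+Q\|=\|W^*W\|\le\max(\|P\|,\|Q\|)+\|P^{1/2}Q^{1/2}\|$. Take $P=T$, $Q=\gamma\otimes X$, so $Q^{1/2}=\gamma^{1/2}\otimes X$. Let $(f_a)$ be an orthonormal basis of eigenvectors of $\gamma$ with eigenvalues $\mu_a$, and let $\Omega=\sum_af_a\otimes\omega_a$. Since $\|T^{1/2}(f_a\otimes X\omega_a)\|^2\le\langle EX\omega_a,X\omega_a\rangle\le\sigma\|\omega_a\|^2$,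
\[
\|T^{1/2}Q^{1/2}\Omega\|\le\sum_a\sqrt{\mu_a}\,\|T^{1/2}(f_a\otimes X\omega_a)\|\le\sum_a\sqrt{\mu_a\sigma}\,\|\omega_a\|\le\sqrt{\sigma\,\mathrm{Tr}\,\gamma}\,\|\Omega\|.\qedhere
\]
\end{proof}

\subsection{The construction}

\begin{proof}[Proof of Proposition~\ref{prop:x}]
\emph{Parameters.} Let $\sigma_n=\varepsilon^24^{-n}/m$, so that $\sqrt{m\sigma_n}=\varepsilon2^{-n}$. Since $G$ is countable (here we use that $\Gamma$ is), there is a sequence $(d_j)$ of unit vectors in $\mathbb C[G]$ whose set of values is dense in the unit sphere and in which every value occurs infinitely often. Put $k_0=m$ and choose recursively $b_n$, $R_n$ and $k_n=k_{n-1}+R_n$. Let $b_n=d_j$ for the smallest $j$ not used before with $d_j\in\mathbb C[G_{k_{n-1}}]$, and $b_n=\delta_e$ if there is none. Then choose $R_n\ge1$ so large that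
\begin{equation}\label{eq:R}
\frac1{1+\frac1{2n}}\Bigl(1-\frac{1+(m+1)/\sigma_n}{R_n}\Bigr)-\frac{4n\|b_n\|_1^2}{R_n}\ge1-\frac1n ,
\end{equation}
which is possible because the left side tends to $1-\frac1{2n+1}$ as $R_n\to\infty$. Each $d_j$ lies in $\mathbb C[G_{k_{n-1}}]$ for all large $n$, and from then on $j$ is used after at most $j$ steps. So every value of $(d_j)$ occurs infinitely often in $(b_n)$. Put
\[
F_n=\{u_j:k_{n-1}<j\le k_n\},\qquad K_n=\ell^2(G_{k_{n-1}}),\qquad K_n'=\ell^2(Z_{k_{n-1}}),
\]
so that $H=K_n\otimes K_n'$. The operators $\lambda(u_i)$, $i\le m$, act on the factor $K_n$ for every $n$. Let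
\[
\gamma_n=\sum_{i=1}^m|\lambda(u_i)b_n\rangle\langle\lambda(u_i)b_n|\in B(K_n).
\]
Then $\mathrm{Tr}\,\gamma_n=m$. Also $\|\gamma_n\|\le4$, since $\gamma_n=WW^*$ for the map $W:\mathbb C^m\to K_n$, $Wc=\sum_ic_i\lambda(u_i)b_n$, which has norm at most $2$ by Lemma~\ref{lem:coord}(c). This is the source of the constant $4$.

\emph{Cutoffs.} Since $X_n$ depends on the later terms, we fix $N$, work downward from $n=N$, and let $N\to\infty$ at the end; the parameters above do not depend on $N$. We measure the later terms through $\gamma_l$, since these are the terms of the sum in the second inequality. For $n=N,N-1,\dots,1$ define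
\[
Y_n=\sum_{l=n+1}^N\gamma_l\otimes X_l,\qquad E_n=\mathrm{Tr}_{K_n}Y_n,\qquad X_n=1_{[0,\sigma_n)}(E_n),
\]
where $\gamma_l\otimes X_l$ acts on $K_l\otimes K_l'=H$ and $X_n$ is a spectral projection on $K_n'$. By Lemma~\ref{lem:coord}(a), $K_n$ is a tensor factor of $K_l$ for $l>n$, so $E_n$ is bounded by (T3). By the spectral theorem,
\begin{equation}\label{eq:cut}
X_nE_nX_n\le\sigma_nX_n,\qquad1-X_n\le\sigma_n^{-1}E_n .
\end{equation}
Put $x_N=\sum_{l=1}^N|b_l\rangle\langle b_l|\otimes X_l$. All norm bounds come from one claim.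

\emph{Claim.} Let $0\le n\le N$ and $\beta>0$. For $n<l\le N$ let $\eta_l\ge0$ be an operator on $K_l$ with $\|\eta_l\|\le\beta$ and $\mathrm{Tr}\,\eta_l\le m$, and suppose that $\mathrm{Tr}_{K_j}(\eta_l\otimes X_l)\le\mathrm{Tr}_{K_j}(\gamma_l\otimes X_l)$ whenever $n<j<l\le N$. Then $\|\sum_{l=n+1}^N\eta_l\otimes X_l\|\le\beta+\varepsilon$.

To prove it let $T_j=\sum_{l=j+1}^N\eta_l\otimes X_l$. For $n<j\le N$ the hypothesis gives $\mathrm{Tr}_{K_j}T_j\le E_j$. By (T1) and \eqref{eq:cut}, Lemma~\ref{lem:sum} applies to $T_{j-1}=T_j+\eta_j\otimes X_j$ on $K_j\otimes K_j'$ and gives $\|T_{j-1}\|\le\max(\|T_j\|,\beta)+\varepsilon2^{-j}$. Starting from $T_N=0$, downward induction gives $\|T_{j-1}\|\le\beta+\varepsilon\sum_{i=j}^N2^{-i}$, and so $\|T_n\|\le\beta+\varepsilon$.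

\emph{Step 1: $\sum_{i\le m}\lambda(u_i)x_N\lambda(u_i)^*\le4+\varepsilon$.} The sum equals $\sum_{l=1}^N\gamma_l\otimes X_l$. Apply the Claim with $n=0$, $\eta_l=\gamma_l$, $\beta=4$.

\emph{Step 2: $x_N\le1+\varepsilon$.} Apply the Claim with $n=0$, $\eta_l=|b_l\rangle\langle b_l|$, $\beta=1$. The hypothesis holds because $\eta_l\otimes X_l\le\lambda(u_1)^*(\gamma_l\otimes X_l)\lambda(u_1)$, and (T2) applies to the single unitary $\lambda(u_1)$, which acts on $K_j$.

\emph{Step 3: the cost of the cutoff.} Fix $n\le N$, let $J_s:H\to K_n'$ $(s\in F_n)$ be the maps defined before Lemma~\ref{lem:lower} for $k=k_{n-1}$, and let $\Lambda_n=\sum_{s\in F_n}J_s^*E_nJ_s$. We show that $\Lambda_n\le m+1$, a bound independent of $R_n$ and $N$. The point is that $\Lambda_n$ is again a sum of the shape treated in the Claim, with the same $X_l$.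

For $g\in G_{k_{n-1}}$ and $s\in F_n$ let $c_{g,s}=\lambda(g)p_s\lambda(s)$, so that $c_{g,s}\zeta=\delta_g\otimes J_s\zeta$. Computing the partial trace in the basis $(\delta_g)$ of $K_n$,
\[
\langle\Lambda_n\zeta,\zeta\rangle=\sum_{s,g}\langle Y_n(\delta_g\otimes J_s\zeta),\delta_g\otimes J_s\zeta\rangle=\sum_{l=n+1}^N\ \sum_{g,s}\langle(\gamma_l\otimes X_l)c_{g,s}\zeta,c_{g,s}\zeta\rangle .
\]
The projection $c_{g,s}c_{g,s}^*=\lambda(g)p_s\lambda(g)^*$ has range spanned by the vectors $\delta_g\otimes\delta_z$ with $z$ beginning with $s$. These ranges are mutually orthogonal for distinct pairs $(g,s)$, so $\sum_{g,s}c_{g,s}c_{g,s}^*\le1$. By Lemma~\ref{lem:coord}, $c_{g,s}\in\mathcal D_{k_n}\subset\mathcal D_{k_{l-1}}$ for $l>n$; write $c_{g,s}=c^{(l)}_{g,s}\otimes1$ on $K_l\otimes K_l'$, so that $\sum_{g,s}c^{(l)}_{g,s}c^{(l)*}_{g,s}\le1$. By (T2), $\eta_l=\sum_{g,s}c_{g,s}^{(l)*}\gamma_lc_{g,s}^{(l)}$ has trace at most $m$, hence norm at most $m$, and the display says $\Lambda_n=\sum_{l=n+1}^N\eta_l\otimes X_l$. For $n<j<l$ we have $\eta_l\otimes X_l=\sum_{g,s}(c^{(j)}_{g,s}\otimes1)^*(\gamma_l\otimes X_l)(c_{g,s}^{(j)}\otimes1)$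 on $K_j\otimes K_j'$, so (T2) gives the hypothesis of the Claim. With $\beta=m$ we get $\Lambda_n\le m+\varepsilon\le m+1$.

\emph{Step 4: $\Psi_{b_n,F_n}(x_N)\ge1-\frac1n$ for $n\le N$.} By \eqref{eq:cut} and Step~3, $\sum_{s\in F_n}J_s^*(1-X_n)J_s\le(m+1)/\sigma_n$. By Step~2, $|b_n\rangle\langle b_n|\otimes X_n\le x_N\le2$. Lemma~\ref{lem:lower} with $C=(m+1)/\sigma_n$, $R=R_n$ and $\alpha=\frac1{2n}$ bounds $\Psi_{b_n,F_n}(x_N)$ below by the left side of \eqref{eq:R}.

\emph{The limit.} The bounded sequence $(x_N)$ has a $\sigma$-weak cluster point $x$. Each of the required inequalities defines a $\sigma$-weakly closed set that contains $x_N$ for all large $N$, so $x$ satisfies all of them.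
\end{proof}

The order of the choices is what makes the proof close up. The thresholds $\sigma_n$ are fixed first, small enough that the errors in Lemma~\ref{lem:sum} add up to $\varepsilon$. This makes the cost $(m+1)/\sigma_n$ large, but by Step~3 it does not grow with $R_n$, and since $S$ is infinite, $R_n$ can be chosen afterward to absorb it.

\begin{thebibliography}{9}

\bibitem{RegEmb}
\emph{Regular embeddings of $C^*$-algebras in monotone complete $C^*$-algebras},
doi:10.2969/jmsj/03310159,
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal+article\allowbreak\&isResultClick=True\allowbreak\&urlId=\allowbreak 10.2969\%2Fjmsj\%2F03310159}.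

\end{thebibliography}
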